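\title{A periodic binary sequence whose sum-free set is not regular}

\begin{abstract}
Cameron's bijection attaches to every sum-free set of positive integers the binary sequence of the free choices made when the set is built from left to right. If the set is eventually periodic, then so is the sequence, and Cameron asked whether the converse holds. We show that it does not: there is a binary sequence ending in $\big((100)^9 0^{12}\big)^\infty$ whose sum-free set is not eventually periodic. More generally, for every $v\ge 4$ there are infinitely many such sequences with least eventual period $12v-9$, and their sum-free sets differ from every eventually periodic set on a set of positive upper density. The sets consist of odd numbers. They alternate between the classes $1$ and $5$ modulo $6$ on intervals whose lengths grow geometrically, and each switch is caused by a few even numbers that fail to be sums.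
\end{abstract}

\section{The question and the results}

For sets of integers $B$ and $C$ write $B+C=\{b+c: b\in B,\ c\in C\}$. A set $S$ of positive integers is \emph{sum-free} if $S\cap(S+S)=\emptyset$, that is, if no element of $S$ is a sum of two not necessarily distinct elements of $S$. It is \emph{regular} if there is a positive integer $Q$ such that, for all large $n$, we have $n\in S$ if and only if $n+Q\in S$; equivalently, the indicator sequence $1_S$ is eventually periodic.

A sum-free set can be built from left to right. When $n$ is reached, either $n$ is a sum of two elements already chosen and must be left out, or there is a free choice. A binary sequence $\sigma=(\sigma_1,\sigma_2,\dots)$ can make these choices. Consider $n=1,2,3,\dots$ in turn. If $n$ is a sum of two (not necessarily distinct) elements already placed in $S$, then $n\notin S$ and no term of $\sigma$ is used. Otherwise we read the next unused term of $\sigma$ and put $n$ in $S$ exactly when this term is $1$. Call the resulting sum-free set $S(\sigma)$. The summands of $n$ are smaller than $n$, so $\sigma$ is the list of the values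 $1_S(n)$ as $n$ runs in increasing order through the positive integers outside $S+S$. For every sum-free $S$ this list is infinite: it contains a term for each element of $S$, and if $S$ is finite then so is $S+S$. Hence $\sigma\mapsto S(\sigma)$ is a bijection from $\{0,1\}^{\mathbb N}$ onto the sum-free sets. It is due to Cameron. We call $\sigma$ the \emph{binary sequence of} $S(\sigma)$.

Three examples, in which $w^\infty$ denotes the word $w$ repeated forever:
\begin{itemize}
\item $S=\{n \text{ odd}\}$. The non-sums are the odd numbers, and $\sigma=1^\infty$.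
\item $S=\{n\equiv1 \bmod 3\}$. The sums are the numbers $n\equiv 2 \bmod 3$, the non-sums are $1,3,4,6,7,\dots$, and $\sigma=(10)^\infty$.
\item $S=\{n\equiv 2,3 \bmod 5\}$. The sums are the numbers $n\ge4$ with $n\equiv 4,0,1 \bmod 5$, the non-sums are $1,2,3,7,8,12,13,\dots$, and $\sigma=01^\infty$.
\end{itemize}
In each case both $S$ and $\sigma$ are eventually periodic. One implication holds in general: Cameron (1987) showed that the binary sequence of a regular sum-free set is eventually periodic. He asked whether the converse is true:
\begin{quote}
\emph{If $\sigma$ is eventually periodic, must $S(\sigma)$ be regular?}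
\end{quote}
The question is stated in \cite{RSFS}, where it is described as open. The examples suggest a positive answer, and so does the analogy with a machine of bounded memory, which turns an eventually periodic input into an eventually periodic output. But the rule that builds $S(\sigma)$ does not have bounded memory: whether $n$ is a sum depends on all of $S\cap[1,n-1]$. The answer turns out to be negative.

\begin{theorem}\label{thm:main}
There is an eventually periodic binary sequence $\sigma$, ending in $\big((100)^9 0^{12}\big)^\infty$, such that $S(\sigma)$ is not regular.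
\end{theorem}

This is the first member of a family. The \emph{natural density} of a set $B$ of positive integers is $\lim_{N\to\infty}\#(B\cap[1,N])/N$ if the limit exists, and the \emph{upper density} is the corresponding $\limsup$. We write $\triangle$ for the symmetric difference.

\begin{theorem}\label{thm:family}
Let $v\ge4$ be an integer, and put $q=4v-3$ and $L=(v-1)(16v-18)$. Let $\xi_0$ be an even integer with $\xi_0\equiv 2v-3 \pmod q$ and $\xi_0\ge 4L+2v-4$. Then there is a sum-free set $S=S^{(v,\xi_0)}$ with the following properties.
\begin{enumerate}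
\item[(i)] Its binary sequence ends in $\big((100)^{3v-3}0^{3v}\big)^\infty$ and has least eventual period $12v-9$.
\item[(ii)] $\#(S\cap[1,N])=\dfrac{v-1}{2(4v-3)}\,N+O_{v,\xi_0}(\log N)$.
\item[(iii)] The set $S\cap\{n\equiv1\bmod 6\}$ has no natural density, and $S\,\triangle\,P$ has positive upper density for every regular set $P$.
\end{enumerate}
For fixed $v$, different values of $\xi_0$ give different sets $S$.
\end{theorem}

Taking $P=S$ in (iii) shows that $S$ is not regular. For $v=4$ we have $q=13$, $L=138$ and $4L+2v-4=556$, and $\xi_0=564=43\cdot13+5$ is admissible, so Theorem~\ref{thm:main} follows from Theorem~\ref{thm:family}. Since $q$ is odd, infinitely many $\xi_0$ are admissible for each $v$. Thus counterexamples occur for infinitely many least periods, and for each of these periods there are infinitely many, all with the same periodic tail up to a shift. By (ii) the set $S$ does have a density. The irregularity lies in how $S$ is distributed among residue classes.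

Section~\ref{sec:odd} reduces the problem to one about a set $A$ of nonnegative integers and the integers missing from $A+A$. Section~\ref{sec:mech} follows the example of period $39$ through one full cycle and explains the choice of the parameters. The proof of Theorem~\ref{thm:family} occupies Sections~\ref{sec:constr}--\ref{sec:dens}. Throughout, $\mathbb N_0=\{0,1,2,\dots\}$ and $[s,t]$ is an interval of integers.

\section{Sets of odd numbers and missing sums}\label{sec:odd}

Every set of odd numbers is sum-free, because its sums are even. Within this class there is no constraint on $S$, and the only task is to compute $\sigma$. For $A\subset\mathbb N_0$ put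
\[
S_A=\{2a+1: a\in A\},\qquad M_A=\mathbb N_0\setminus(A+A).
\]
The elements of $M_A$ are the \emph{missing sums}.

\begin{lemma}\label{lem:words}
The binary sequence of $S_A$ is the concatenation $w_0w_1w_2\cdots$, where $w_m$ is the letter $1_A(m)$ if $m\notin M_A$, and the letter $1_A(m)$ followed by $0$ if $m\in M_A$.
\end{lemma}

\begin{proof}
The word $w_m$ consists of the terms read at $2m+1$ and $2m+2$. The odd number $2m+1$ is not a sum, so a term is read there, and it equals $1_A(m)$. The number $2m+2$ equals $(2a+1)+(2b+1)$ with $a,b\in A$ if and only if $m=a+b$. So a term is read at $2m+2$ exactly when $m\in M_A$, and it is $0$ because $2m+2$ is even.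
\end{proof}

In short, $\sigma$ is the sequence $1_A$ with one extra $0$ inserted for each missing sum.

\begin{lemma}\label{lem:delta}
Let $a<a'$ be consecutive elements of $A$. The corresponding $1$'s of the binary sequence of $S_A$ are consecutive $1$'s, and their positions differ by
\[
\Delta(a,a')=(a'-a)+\#\big(M_A\cap[a,a'-1]\big).
\]
\end{lemma}

\begin{proof}
The two $1$'s are the first letters of $w_a$ and $w_{a'}$. The word $w_aw_{a+1}\cdots w_{a'-1}$ has length $\Delta(a,a')$, and its only $1$ is its first letter.
\end{proof}

So if $a_0<a_1<\cdots$ are consecutive elements of $A$ and $\Delta_k=\Delta(a_{k-1},a_k)$, then from the term read at $n=2a_0+1$ on, $\sigma$ equals $10^{\Delta_1-1}10^{\Delta_2-1}\cdots$. We need a set $A$ that is not eventually periodic while the sequence of $\Delta$'s is.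

Suppose that all $\Delta$'s are multiples of $3$ from some point on. Then
\begin{equation}\label{eq:class}
a'\equiv a-\#\big(M_A\cap[a,a'-1]\big)\pmod 3 .
\end{equation}
As long as no sum is missing, $A$ stays in one class modulo $3$, and each missing sum lowers the class by one. We let $A$ move between the classes $0$ and $2$: one missing sum leads from $0$ to $2$, and two missing sums lead from $2$ to $0$. Accordingly, let $X,Y\subset\mathbb N_0$ and
\[
A=3X\cup(3Y+2),\qquad S_A=(6X+1)\cup(6Y+5),
\]
where $3X=\{3x:x\in X\}$, and so on. A sum of two elements of $A$ has one of the forms $3(x+x')$, $3(y+y')+4$, $3(x+y)+2$, which lie in the classes $0,1,2$ modulo $3$. Hence for all integers $w$,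
\begin{equation}\label{eq:split}
\begin{aligned}
3w\in A+A&\iff w\in X+X,\\
3w+4\in A+A&\iff w\in Y+Y,\\
3w+2\in A+A&\iff w\in X+Y.
\end{aligned}
\end{equation}
This separation is the reason for the modulus $3$. With $A=2X\cup(2Y+1)$, the sums from $X+X$ and from $Y+Y$ would both be even, and each kind could fill the holes of the other.

\section{The mechanism, for period 39}\label{sec:mech}

While $A$ lies in class $2$, the set $X$ receives no elements. If $\xi$ is its last element so far, then $X+X$ stops at $2\xi$, sums go missing in class $0$, and by \eqref{eq:class} these can push $A$ back to class $0$. Then $Y$ receives no elements, $Y+Y$ stops at twice the last element of $Y$, and a missing sum pushes $A$ to class $2$. Each switch happens at about twice the position of the one before. The difficulty is timing: exactly the right number of sums must go missing, at the right place in the periodic pattern, in every cycle.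

\subsection*{One cycle by hand}
The tail $\big((100)^90^{12}\big)^\infty$ corresponds to the $\Delta$'s $3,3,3,3,3,3,3,3,15$, repeated. Where no sum is missing, this says that $X$ or $Y$ consists of runs of $9$ consecutive integers separated by gaps of $4$ integers, as in $H=\{n\ge0: n\bmod 13\in\{0,\dots,8\}\}$. Let $X$ and $Y$ begin as
\begin{align*}
X&=[0,564]\cup\big(H\cap[1131,2254]\big)\cup\cdots,\\
Y&=\{0\}\cup[138,281]\cup[564,566]\cup[570,578]\cup[582,590]\cup\dots\cup[690,698]\\
&\qquad\cup\big(H\cap[702,1126]\big)\cup[2254,2256]\cup[2260,2268]\cup\cdots,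
\end{align*}
where $702$ and $1131$ are multiples of $13$, $1126\equiv 8$ and $2254\equiv 5 \pmod{13}$. We follow $A$ from $a=3\cdot564=1692$ on and meet the missing sums in order. That no other sums are missing is part of Proposition~\ref{prop:sums}.

\emph{From class $0$ to class $2$.} The largest element of $Y$ below $564$ is $281$, and $2\cdot281=562$. So $563\notin Y+Y$, and $3\cdot563+4=1693$ is missing. The next element of $A$ after $1692$ is $3\cdot564+2=1694$, and $\Delta=2+1=3$.

\emph{Short gaps.} If $w\in[564,701]$ is a sum $y+y'$ with $y\ge y'$, then $y\ge564$, so $y'\le137$ and $y'=0$. On this interval $Y+Y$ therefore coincides with $Y$. The gap $567,568,569$ of $Y$ gives the missing sums $1705,1708,1711$, which lie between $3\cdot566+2=1700$ and $3\cdot570+2=1712$. So $\Delta=12+3=15$, although the gap has only three integers. This happens twelve times, and the last such gap is $699,700,701$.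

\emph{From class $2$ to class $0$.} The elements of $X$ up to $1130$ are at most $564$, so $1129$ and $1130$ are not in $X+X$, and $3387$ and $3390$ are missing. They lie between $3\cdot1126+2=3380$ and $3\cdot1131=3393$, and $\Delta=13+2=15$.

\emph{From class $0$ to class $2$ again.} Now $2\cdot1126=2252$, so $2253\notin Y+Y$, and $6763$ is missing. It lies between $3\cdot2254=6762$ and $6764$. The six elements $2249,\dots,2254$ of $X$ and the three elements $2254,2255,2256$ of $Y$ give nine elements of $A$ joined by $\Delta=3$. We are in the starting position, with $564$ replaced by $2254=4\cdot564-2$.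

If this can be continued forever, then $\sigma$ is eventually periodic, while $X$ is an infinite set with arbitrarily long gaps. This already prevents $S_A$ from being regular: an eventual period $Q$ of $S_A$ gives the eventual period $6Q$, so $x\in X\iff x+Q\in X$ for large $x$, and the gaps of $X$ would be bounded.

\subsection*{How the parameters arise}
This subsection is not used in the proofs. Let the tail be $\big((100)^u0^{3v}\big)^\infty$, with $q=u+v>3$, so that the $\Delta$'s are $3$ and $3v+3$. Let $\xi_j$ be the last element of $X$ before its $j$-th pause.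

The sums $6\xi_j+3$ and $6\xi_j+6$ are the two that move $A$ from class $2$ to class $0$. Both must fall into one long gap of the pattern: a step $\Delta=3$ from $a=6\xi_j+2$ across $6\xi_j+3$ would land on $6\xi_j+4$, in the excluded class $1$. This is why the tail needs long gaps. A third missing sum must be avoided, so $X$ resumes at $2\xi_j+3$. The preceding element of $A$ is then $6\xi_j+9-(3v+1)$, which means that $Y$ pauses after $\eta_j=2\xi_j+2-v$. The first number missing from $Y+Y$ is $2\eta_j+1$. It gives the missing sum $3(2\eta_j+2)+1$, so the next switch takes place at $\xi_{j+1}=2\eta_j+2=4\xi_j+6-2v$.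

It remains to match the phases modulo $q$. Let $\alpha_j=2\xi_j+3$ be the point where $X$ resumes with a new run. The recurrence gives $\alpha_{j+1}=4\alpha_j+3-4v$. On the other hand, follow the residue at which runs begin. It is $\alpha_j$ for the runs of $X$. The index $\xi_{j+1}$ is used twice, once in $X$ and once in $Y$, which lowers the residue by one. Each short gap lowers it by one more. The return to $X$ does not change it, since exactly $v$ integers lie strictly between $\eta_{j+1}$ and $\alpha_{j+1}$. With $s$ short gaps per cycle we get $\alpha_{j+1}\equiv\alpha_j-1-s$, hence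
\[
3\alpha_j\equiv 4v-4-s \pmod q\quad\text{for all } j,
\]
and subtracting two consecutive cases gives $3(s+1)\equiv0 \pmod q$. So $s=0$ is impossible, and short gaps are needed to repair the phase. The choice $s=q-1$ makes $\alpha_j$ constant modulo $q$ with $3\alpha_j\equiv4v-3$. We take $q=4v-3$ and $\alpha_j\equiv0$, which gives $u=3v-3$ and $\xi_j\equiv2v-3$.

Short gaps are produced by a hole in the initial part of $Y$. If $Y\cap[0,L-1]=[0,v-4]$, then just after $Y$ resumes, $Y+Y$ covers only the first $v-4$ integers of a gap of $v-1$ integers, and three sums are missing. The run that contains the switch has $2v-2$ elements in $X$, so in the coordinates of $Y$ it begins at $\xi_j-(2v-2)$. After $q-1$ periods of length $q-1$ we reach $\xi_j+L$ with $L=(q-1)^2-(2v-2)$.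

\section{The construction}\label{sec:constr}

Fix $v$ and $\xi_0$ as in Theorem~\ref{thm:family}. Put $u=3v-3$, so that $q=u+v$, and note that
\[
L=(v-1)(16v-18)=(q-1)^2-(2v-2).
\]
Let $H=\{n\ge0: n\bmod q\in\{0,\dots,u-1\}\}$. Define $R=(\xi_0-2)/2$, which is an integer because $\xi_0$ is even, and for $j\ge0$
\[
\eta_j=2\xi_j+2-v,\qquad \xi_{j+1}=2\eta_j+2=4\xi_j+6-2v .
\]
With $\eta_{-1}=R$, the relation $\xi_j=2\eta_{j-1}+2$ holds for all $j\ge0$. The lower bound on $\xi_0$ says exactly that
\begin{equation}\label{eq:R}
R\ge 2L+v-3 .
\end{equation}
Since $L\ge3$, we also have $R-L\ge v$, $\xi_0\ge L+v$ and $\xi_0\ge 2v$. Moreover $v-4<L<R<\xi_0$ and, for all $j\ge0$,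
\begin{equation}\label{eq:order}
\xi_j<\xi_j+L\le\eta_j<2\xi_j+3\le\xi_{j+1}.
\end{equation}
Indeed, the second inequality means $\xi_j\ge L+v-2$ and the last means $2\xi_j\ge2v-3$; both follow from $\xi_j\ge\xi_0$, which holds by induction.

For $j\ge0$ and $0\le i\le q-2$ define the \emph{short gaps}
\[
G_{j,i}=\big[\xi_j+(q-1)i+v-1,\ \xi_j+(q-1)i+2v-3\big],
\]
each with $v-1$ elements, and put
\begin{align*}
X_j&=H\cap[2\xi_j+3,\ \xi_{j+1}],\\
Y_j&=\Big([\xi_j,\xi_j+L-1]\setminus\bigcup_{i=0}^{q-2}G_{j,i}\Big)\cup\big(H\cap[\xi_j+L,\ \eta_j]\big),\\
X&=[0,\xi_0]\cup\bigcup_{j\ge0}X_j,\qquad Y=[0,v-4]\cup[L,R]\cup\bigcup_{j\ge0}Y_j .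
\end{align*}
Finally $A=3X\cup(3Y+2)$ and $S=S^{(v,\xi_0)}=S_A$. For $v=4$ and $\xi_0=564$ these are the sets of Section~\ref{sec:mech}. The long intervals $[0,\xi_0]$ and $[L,R]$ serve to fill all sums that are not meant to be missing. The hypothesis $v\ge4$ makes $[0,v-4]$ nonempty; for $v<4$ a short gap would have fewer than the three integers that must be missing from $Y+Y$. Figure~\ref{fig:cycle} shows one cycle.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\node at (-0.5,1) {$X$}; \node at (-0.5,0.3) {$Y$}; \node at (-0.5,-0.35) {$M_A$};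
\foreach \s/\t in {0.4/1,7.7/8.6,9/9.9,10.8/11.4} \draw[line width=2.5pt] (\s,1)--(\t,1);
\foreach \s/\t in {1/1.3,1.6/2.5,3.4/4.3,4.6/5.5,6.4/7.3,11.4/11.7} \draw[line width=2.5pt] (\s,0.3)--(\t,0.3);
\foreach \s/\h in {2.95/0.3,5.95/0.3,10.35/1} \node at (\s,\h) {$\cdots$};
\foreach \s/\k in {1/1,1.45/3,4.45/3,7.5/2,11.4/1} \node at (\s,-0.35) {$\k$};
\node at (2.95,-0.35) {$\cdots$};
\foreach \s in {1,4.6,7.7,11.4} \draw[dotted] (\s,0.05)--(\s,1.35);
\node at (1,1.6) {$\xi_j$}; \node at (4.6,1.6) {$\xi_j+L$};
\node at (7.7,1.6) {$2\xi_j+3$}; \node at (11.4,1.6) {$\xi_{j+1}$};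
\node at (7.2,0.62) {$\eta_j$};
\end{tikzpicture}
\caption{One cycle of the construction, not to scale. Thick segments are runs of consecutive integers in $X$ and in $Y$. The bottom row gives the number of missing sums of $A=3X\cup(3Y+2)$ at each place: one when $Y$ resumes at $\xi_j$, three in each short gap of $Y$ before $\xi_j+L$, and two just before $X$ resumes at $2\xi_j+3$.}
\label{fig:cycle}
\end{figure}

A \emph{run} of a finite set of integers is a maximal interval contained in it, and a \emph{gap} is the interval strictly between two consecutive runs.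

\begin{lemma}\label{lem:shape}
Let $j\ge0$.
\begin{enumerate}
\item[(a)] Modulo $q$ we have $\xi_j\equiv2v-3$, $\ \xi_j+L\equiv0$, $\ \eta_j\equiv u-1$ and $2\xi_j+3\equiv0$.
\item[(b)] $X_j$ has minimum $2\xi_j+3$ and maximum $\xi_{j+1}$. Its last run has $2v-2$ elements, its other runs have $u$ elements, and its gaps have $v$ elements.
\item[(c)] $Y_j$ has minimum $\xi_j$ and maximum $\eta_j$. Its first run has $v-1$ elements and its other runs have $u$ elements. Its first $q-1$ gaps are $G_{j,0},\dots,G_{j,q-2}$, and its other gaps have $v$ elements.
\item[(d)] $\xi_j\in X$, $\ X\cap[\xi_j+1,\xi_{j+1}]=X_j$ and $Y\cap[\xi_j,\xi_{j+1}-1]=Y_j$. The largest element of $Y$ below $\xi_j$ is $\eta_{j-1}$.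
\item[(e)] $1_X+1_Y=1_H$ on $[\xi_j+L,\xi_{j+1}-1]$.
\end{enumerate}
In particular, consecutive elements of $X_j$, and of $Y_j$, differ by at most $v+1$.
\end{lemma}

\begin{proof}
(a) The first congruence holds for $j=0$ by hypothesis and is preserved, since $4(2v-3)+6-2v=(2v-3)+q$. Next, $L\equiv1-(2v-2)=3-2v$, $\ \eta_j\equiv4v-6+2-v=u-1$, and $2\xi_j+3\equiv 4v-3=q$.

(b) The interval $[2\xi_j+3,\xi_{j+1}]$ begins at residue $0$ and ends at residue $2v-3\le u-1$.

(c) The first run is $[\xi_j,\xi_j+v-2]$. Consecutive short gaps begin at distance $q-1$ and have $v-1$ elements, so $q-v=u$ integers lie between them. The last short gap ends at $\xi_j+(q-1)^2-(4v-4)+2v-3=\xi_j+L-1$. The interval $[\xi_j+L,\eta_j]$ begins at residue $0$ and ends at residue $u-1$, so $H$ meets it in full runs.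

(d) This follows from (b), (c) and \eqref{eq:order}.

(e) On $[\xi_j+L,\eta_j]$ the set $Y$ agrees with $H$ and $X$ is absent. The $v$ integers of $[\eta_j+1,2\xi_j+2]$ have residues $u,\dots,q-1$ and belong to none of $X$, $Y$, $H$. On $[2\xi_j+3,\xi_{j+1}-1]$ the set $X$ agrees with $H$ and $Y$ is absent.
\end{proof}

\section{The three sumsets}\label{sec:sums}

That the intended sums are missing is a matter of size, as in Section~\ref{sec:mech}. The work is to show that all other integers are sums. Two lemmas suffice. The first adds a long interval to a set with short gaps. It reaches only a bounded distance beyond the maximum of $X_j$ or $Y_j$, whereas we must cover up to twice the maximum. The second lemma does this by adding a piece of $H$ to itself.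

\begin{lemma}\label{lem:gap}
Let $K$ be a finite set of integers with minimum $c$ and maximum $d$ whose consecutive elements differ by at most $v+1$. If $t-s\ge v$, then $K+[s,t]=[c+s,d+t]$.
\end{lemma}

\begin{proof}
For consecutive elements $k<k'$ we have $k'+s\le k+v+1+s\le (k+t)+1$, so no integer lies strictly between the intervals $k+[s,t]$ and $k'+[s,t]$.
\end{proof}

\begin{lemma}\label{lem:double}
Let $0\le c\le d$ with $c\equiv0$ and $d\equiv\rho\pmod q$, where $v\le\rho\le u-1$, and let $K=H\cap[c,d]$. Then $K+K=[2c,2d]$.
\end{lemma}

\begin{proof}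
Write $d=c+qk+\rho$ with $k\ge0$. The runs of $K$ are $I_l=c+ql+[0,u-1]$ for $0\le l\le k-1$ and $J=c+qk+[0,\rho]$. If $k=0$, then $K=J$ is an interval and we are done. If $k\ge1$, then $K+K$ contains the intervals
\[
2c+ql+[0,2u-2]\quad(0\le l\le 2k-2),\qquad 2c+q(2k-1)+[0,u-1+\rho],\qquad 2c+2qk+[0,2\rho],
\]
which are the sums $I_{l'}+I_{l''}$ with $l'+l''=l$, $\ I_{k-1}+J$ and $J+J$. Their left ends are spaced $q$ apart, and $2u-2\ge u-1+\rho\ge u-1+v=q-1$. So each interval reaches the integer before the next left end, and the last one ends at $2d$.
\end{proof}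

The lemma applies with $\rho=2v-3$ and with $\rho=u-1=3v-4$, both at least $v$.

\begin{proposition}\label{prop:sums}
\begin{enumerate}
\item[(a)] $\mathbb N_0\setminus(X+X)=\{2\xi_j+1,\,2\xi_j+2: j\ge0\}$.
\item[(b)] An integer $w\ge\xi_0-1$ is outside $Y+Y$ if and only if $w=\xi_j-1$ for some $j$, or $w$ is one of the last three elements of some $G_{j,i}$.
\item[(c)] $X+Y$ contains every integer $w\ge\xi_0$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) If $x+x'\le2\xi_j+2$ with $x,x'\in X$, then both summands are at most $2\xi_j+2$, hence at most $\xi_j$, and $x+x'\le2\xi_j$. So the listed numbers are not sums. Since $[0,\xi_0]+[0,\xi_0]=[0,2\xi_0]$, it remains to cover $[c,2d]$, where $c=2\xi_j+3$ and $d=\xi_{j+1}$. Lemma~\ref{lem:gap} gives $X_j+[0,\xi_0]=[c,d+\xi_0]$, and Lemma~\ref{lem:double} gives $X_j+X_j=[2c,2d]$. These two intervals cover $[c,2d]$, because $d+\xi_0-(2c-1)=\xi_0+1-2v\ge0$.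

(b) The sets $\{\xi_j-1\}$, $[\xi_j,\xi_j+L-1]$ and $[\xi_j+L,\xi_{j+1}-2]$, for $j\ge0$, partition the integers $w\ge\xi_0-1$. We treat them in turn. A sum of two elements of $Y$ below $\xi_j$ is at most $2\eta_{j-1}=\xi_j-2$. Hence $\xi_j-1\notin Y+Y$.

Let $w\in[\xi_j,\xi_j+L-1]$ and $w=y+y'$ with $y\ge y'$ in $Y$. By the same bound $y\ge\xi_j$, so $y\in Y_j$ and $y'\le L-1$, which forces $y'\in[0,v-4]$. Thus $w\in Y+Y$ if and only if $w\in Y_j+[0,v-4]$. This holds if $w\in Y_j$, because $0\in[0,v-4]$. If $w$ is the $t$-th element of a short gap, then the nearest element of $Y_j$ below $w$ is $w-t$, so the condition is $t\le v-4$. It fails exactly for $t=v-3,v-2,v-1$.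

For the third interval put $c=\xi_j+L$, $d=\eta_j$ and $K=H\cap[c,d]\subset Y_j$. Lemma~\ref{lem:gap} gives $Y_j+[L,R]=[c,d+R]$, and Lemma~\ref{lem:double} gives $K+K=[2c,2d]$. We have $d+R-(2c-1)=R-(2L+v-3)\ge0$ by \eqref{eq:R}; this is the one place where the full lower bound on $\xi_0$ is used. So $Y+Y$ contains $[c,2d]=[\xi_j+L,\xi_{j+1}-2]$.

(c) Lemma~\ref{lem:gap} gives $[0,\xi_0]+Y_j=[\xi_j,\eta_j+\xi_0]$ and $X_j+[L,R]=[2\xi_j+3+L,\xi_{j+1}+R]$. Since $\eta_j+\xi_0-(2\xi_j+2+L)=\xi_0-L-v\ge0$, these intervals cover $[\xi_j,\xi_{j+1}]$.
\end{proof}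

\section{The binary sequence}\label{sec:seq}

\begin{proposition}\label{prop:tail}
From the term read at $n=6\xi_0+1$ on, the binary sequence $\sigma$ of $S$ equals
\[
(100)^{v}\,0^{3v}\,\big((100)^{3v-3}0^{3v}\big)^\infty .
\]
Its least eventual period is $12v-9$.
\end{proposition}

For $v=4$ and $\xi_0=564$, this says that $\sigma$ equals $(100)^4 0^{12}\big((100)^90^{12}\big)^\infty$ from the term read at $n=3385$ on.

\begin{proof}
\emph{The missing sums.} We have $3w+4\ge3\xi_0$ if and only if $w\ge\xi_0-1$, and $3w+2\ge3\xi_0$ if and only if $w\ge\xi_0$. Put $g_{j,i}=3\xi_j+3(q-1)i$. By \eqref{eq:split} and Proposition~\ref{prop:sums}, the missing sums $m\ge3\xi_0$ are exactly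
\begin{equation}\label{eq:missing}
3\xi_j+1;\qquad g_{j,i}+6v-11,\ \ g_{j,i}+6v-8,\ \ g_{j,i}+6v-5;\qquad 6\xi_j+3,\ \ 6\xi_j+6,
\end{equation}
for $j\ge0$ and $0\le i\le q-2$. The middle three are the numbers $3w+4$ with $w-\xi_j-(q-1)i\in\{2v-5,2v-4,2v-3\}$.

\emph{The consecutive pairs.} By Lemma~\ref{lem:shape}(d), $3\xi_j\in A$ and
\[
A\cap[3\xi_j+1,3\xi_{j+1}]=(3Y_j+2)\cup 3X_j ,
\]
where $3Y_j+2$ has maximum $3\eta_j+2=6\xi_j+8-3v$ and $3X_j$ has minimum $6\xi_j+9$. Three kinds of consecutive pairs $a<a'$ of $A$ are special.
\begin{itemize}
\item $a=3\xi_j$, $a'=3\xi_j+2$. The interval $[a,a'-1]$ contains $3\xi_j+1$.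
\item The pair across $G_{j,i}$: $a=g_{j,i}+3v-4$, $a'=g_{j,i}+6v-4$. The interval $[a,a'-1]$ contains the middle three numbers of \eqref{eq:missing}, since $3v-4\le6v-11$.
\item $a=6\xi_j+8-3v$, $a'=6\xi_j+9$. The interval $[a,a'-1]$ contains $6\xi_j+3$ and $6\xi_j+6$, since $8-3v\le 3$.
\end{itemize}
The intervals $[a,a'-1]$ of different consecutive pairs are disjoint, and every number in \eqref{eq:missing} has now been placed in one of them. So the special intervals contain exactly $1$, $3$ and $2$ missing sums, and $\Delta$ equals $2+1=3$, $\ 3v+3$ and $(3v+1)+2=3v+3$. Every other pair with $a\ge3\xi_0$ comes from two consecutive elements of one $X_j$ or one $Y_j$ and contains no missing sum. By Lemma~\ref{lem:shape}(b),(c) the two elements lie in one run, and $\Delta=3$, or are separated by a gap of $v$ integers, and $\Delta=3(v+1)$.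

\emph{The blocks.} All $\Delta$'s from $3\xi_0$ on are $3$ or $3v+3$. Cut $A\cap[3\xi_0,\infty)$ into blocks at the steps with $\Delta=3v+3$. By the list above, each block is the image of a single run of some $X_j$ or $Y_j$, with two exceptions caused by the pairs $(3\xi_j,3\xi_j+2)$. The first block consists of $3\xi_0$ and the image of the first run of $Y_0$, so it has $1+(v-1)=v$ elements. The images of the last run of $X_j$ and the first run of $Y_{j+1}$ form one block, with $(2v-2)+(v-1)=u$ elements. All other runs have $u$ elements. By Lemma~\ref{lem:delta}, a block of $k$ elements contributes $(100)^{k-1}10^{3v+2}=(100)^k0^{3v}$ to $\sigma$, and the term for $a=3\xi_0$ is read at $n=6\xi_0+1$.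

\emph{The least period.} The word $(100)^u0^{3v}$ has length $3q=12v-9$ and contains exactly one $1$ that is followed by three $0$'s. So the large positions $t$ with $\sigma_t\sigma_{t+1}\sigma_{t+2}\sigma_{t+3}=1000$ form one residue class modulo $3q$. An eventual period $p$ maps such a position $t$ to another one, $t+p$, so $3q$ divides $p$.
\end{proof}

\section{Densities}\label{sec:dens}

Part (i) of Theorem~\ref{thm:family} is Proposition~\ref{prop:tail}. For the other parts let $f(t)$, $g(t)$, $h(t)$ be the numbers of elements of $X$, $Y$, $H$ in $[0,t]$. Implied constants depend on $v$ and $\xi_0$ only. We have $h(t)=ut/q+O(1)$.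

\begin{proof}[Proof of Theorem~\ref{thm:family}(ii)]
By Lemma~\ref{lem:shape}(e), the function $1_X+1_Y-1_H$ vanishes outside $[0,\xi_0-1]$ and the intervals $[\xi_j,\xi_j+L-1]$, and it is at most $2$ in absolute value. By \eqref{eq:order}, $\xi_j\ge2^j$, so at most $1+\log_2t$ of the $\xi_j$ are at most $t$. Hence $f(t)+g(t)=ut/q+O(\log t)$ for $t\ge2$. Since $S=(6X+1)\cup(6Y+5)$, taking $t=\lfloor N/6\rfloor$ gives
\[
\#(S\cap[1,N])=f(t)+g(t)+O(1)=\frac{u}{6q}\,N+O(\log N),
\]
and $u/(6q)=(v-1)/(2(4v-3))$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:family}(iii)]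
Let $S_1=S\cap\{n\equiv1\bmod6\}=6X+1$, and suppose that $S_1$ has a natural density. Since $\#(S_1\cap[1,6t+1])=f(t)$, the ratio $f(t)/t$ tends to a limit $\delta$. The set $X$ has no elements in $[\xi_j+1,2\xi_j]$, so $f(2\xi_j)=f(\xi_j)$. Dividing by $\xi_j$ and letting $j\to\infty$ gives $2\delta=\delta$, so $\delta=0$. On the other hand,
\[
f(\xi_{j+1})\ge\#X_j=h(\xi_{j+1})-h(2\xi_j+2)=\frac uq\cdot2\xi_j+O(1),
\]
and $\xi_{j+1}/\xi_j\to4$, so $\delta\ge u/(2q)>0$. This contradiction shows that $S_1$ has no natural density.

Let $P$ be regular with eventual period $Q$. Then $P_1=P\cap\{n\equiv1\bmod6\}$ has eventual period $6Q$ and therefore has a natural density. If $S\,\triangle\,P$ had upper density $0$, so would its subset $S_1\,\triangle\,P_1$, and $S_1$ would have the same natural density as $P_1$. So $S\,\triangle\,P$ has positive upper density.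
\end{proof}

Finally, $S$ determines $\xi_0$: we have $6t+1\in S$ if and only if $t\in X$, while $[0,\xi_0]\subset X$ and $\xi_0+1\notin X$, so $\xi_0+1=\min\{t\ge0: 6t+1\notin S\}$. This completes the proof of Theorem~\ref{thm:family}, and with it that of Theorem~\ref{thm:main}.

\begin{thebibliography}{1}

\bibitem{RSFS}
\emph{Results On Sum-Free Sequences},
\texttt{https://surim.stanford.edu/\allowbreak sites/\allowbreak g/\allowbreak files/\allowbreak sbiybj26191/\allowbreak files/\allowbreak media/\allowbreak file/\allowbreak jonathan\_akaba\_\allowbreak aaron\_kaufer\_\allowbreak david\_lin\_\allowbreak kewei\_-\_\allowbreak results\_on\_\allowbreak sum-free\_\allowbreak sequences\_0.pdf}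

\end{thebibliography}
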